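# Stationary measures of the sheared Maxwellian Boltzmann equation and a logarithmic moment of the kernel

Throughout, $d\ge 2$, $S^{d-1}$ is the unit sphere with surface measure $d\sigma$, and $k$ denotes an arbitrary unit vector. The letter $C$ denotes a constant that may change from line to line; what it may depend on is said where it matters.

## 1. Angular kernels in the deflection variable

**Definition 1 (angular kernel).** An angular kernel is a measurable function $b\ge0$ on $[-1,1]$, not almost everywhere zero, with $\int_{S^{d-1}}b(k\cdot\sigma)(1-k\cdot\sigma)\,d\sigma<\infty$. It is a cutoff kernel if $B:=\int_{S^{d-1}} b(k\cdot\sigma)\,d\sigma<\infty$.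

**Definition 2 (deflection variable and angular measure).** For a unit vector $k$ and $\sigma\in S^{d-1}$ put $s=\sqrt{(1-k\cdot\sigma)/2}\in[0,1]$; if $\theta$ is the angle between $k$ and $\sigma$, then $s=\sin(\theta/2)$. There is a unit vector $\omega\perp k$ with
$$\sigma=(1-2s^2)k+2s\sqrt{1-s^2}\,\omega .$$
Let $\mathfrak b(ds)$ be the image of the measure $b(k\cdot\sigma)\,d\sigma$ under $\sigma\mapsto s$, and let $\langle\cdot\rangle$ be the uniform average over unit vectors $\omega\perp k$ (an average over two points if $d=2$). Then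
$$\int_{S^{d-1}} b(k\cdot\sigma)F(\sigma)\,d\sigma=\int\langle F\rangle\,\mathfrak b(ds). \tag{1}$$

The values $s=0,1$ correspond to single points of the sphere, so $\mathfrak b$ lives on $(0,1)$. Since $1-k\cdot\sigma=2s^2$, we have $\int s^2\,\mathfrak b(ds)<\infty$, and therefore $\mathfrak b((\delta,1])<\infty$ for every $\delta>0$. If $b$ is not a cutoff kernel, $\int\langle F\rangle\,\mathfrak b(ds)$ always means: first average in $\omega$, then integrate in $s$. All integrals below converge absolutely in this sense.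

**Definition 3 (logarithmic moment).**
$$\ell(b):=\int_{S^{d-1}} b(k\cdot\sigma)(1-k\cdot\sigma)\log\frac{2}{1-k\cdot\sigma}\,d\sigma=4\int s^2\log\frac1s\,\mathfrak b(ds)\in[0,\infty].$$

**Example 1 (uniform kernel, $d=3$).** Let $b=\frac1{4\pi}$. Then $k\cdot\sigma$ is uniform on $[-1,1]$, so $u=s^2$ is uniform on $[0,1]$. Thus $B=1$ and $\mathfrak b(ds)=2s\,ds$, while $\ell(b)=2\int_0^1u\log\frac1u\,du=\frac12$. Every cutoff kernel has $\ell(b)<\infty$, because $s^2\log\frac1s$ is bounded.

**Example 2 (singular kernels).** In the angle $\theta$, $b\,d\sigma$ becomes a constant times $b\sin^{d-2}\theta\,d\theta$, and $s\sim\theta/2$ at $0$. If $b\sin^{d-2}\theta\sim\theta^{-1-\nu}$ with $\nu<2$ (and $b$ is bounded away from $\theta=0$), the integrand of $\ell(b)$ is of order $\theta^{1-\nu}\log\frac1\theta$, so $\ell(b)<\infty$. If $b\sin^{d-2}\theta\sim\theta^{-3}|\log\theta|^{-2}$, the kernel is admissible because $\int_0\frac{d\theta}{\theta\log^2\theta}<\infty$, but $\ell(b)=\infty$ because $\int_0\frac{d\theta}{\theta|\log\theta|}=\infty$.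

## 2. Stationary measures under uniform shear

The equation is the spatially homogeneous Boltzmann equation with a Maxwellian kernel under uniform shear flow, in self-similar scaling:
$$\partial_tf-\beta\nabla\cdot(vf)-\alpha v_2\partial_{v_1}f=Q(f,f),\qquad \alpha>0, \tag{2}$$
$$Q(f,f)(v)=\int_{\mathbb R^d}\int_{S^{d-1}}b\Big(\tfrac{v-v_*}{|v-v_*|}\cdot\sigma\Big)\big[f(v')f(v'_*)-f(v)f(v_*)\big]\,d\sigma\,dv_*,$$
with $v'=\frac{v+v_*}2+\frac{|v-v_*|}2\sigma$ and $v'_*=\frac{v+v_*}2-\frac{|v-v_*|}2\sigma$.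

**Weak form.** Put $g=v-v_*$ and parametrize $\sigma$ as in Definition 2 with $k=g/|g|$ (if $g=0$, nothing changes in the collision). Then $v'-v=-(v'_*-v_*)=\frac12(|g|\sigma-g)$ has length $s|g|$ and azimuthal mean $-s^2g$. For $\phi\in C^2_b(\mathbb R^d)$, Taylor's formula at $v$ and at $v_*$ gives
$$|\langle\phi(v')+\phi(v'_*)-\phi(v)-\phi(v_*)\rangle|\le s^2|g|\,|\nabla\phi(v)-\nabla\phi(v_*)|+s^2|g|^2\|D^2\phi\|_\infty\le2s^2|g|^2\|D^2\phi\|_\infty. \tag{3}$$
So, for a probability measure $f$ with finite second moment, the following is well defined: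
$$\Lambda(\phi):=\int(\beta v\cdot\nabla\phi+\alpha v_2\partial_{v_1}\phi)\,df-\frac12\iint\!\int\langle\phi'+\phi'_*-\phi-\phi_*\rangle\,\mathfrak b(ds)\,df\,df_*. \tag{4}$$

**Definition 4 (the constants $c_{11}$, $\kappa$, $\beta$).** The number $c_{11}>0$ is the constant, depending on the kernel, with
$$\int v\otimes v\,Q(f,f)\,dv=-\frac{dc_{11}}2\Big(M_f-\frac{\operatorname{tr}M_f}dI\Big),\qquad M_f=\int v\otimes v\,f\,dv, \tag{5}$$
for every probability density $f$ with zero momentum and finite second moments. Put $\kappa:=dc_{11}/2$. The scaling parameter is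
$$\beta=\frac{dc_{11}}3\sinh^2\Big(\frac16\operatorname{arcosh}\Big(1+\frac{108\alpha^2}{d^3c_{11}^2}\Big)\Big). \tag{6}$$
It is chosen so that second moments are stationary; Section 4 makes this visible.

**Definition 5 (stationary solution).** A stationary solution of (2) is a probability measure $f$ on $\mathbb R^d$ with $\int v\,df=0$, $\int|v|^2df=d$, and $\Lambda(\phi)=0$ for every $\phi\in C_b^2(\mathbb R^d)$.

**Example 3 (no shear).** For $\alpha=0$, formula (6) gives $\beta=0$. The standard Maxwellian $\mu$ satisfies $\mu(v')\mu(v'_*)=\mu(v)\mu(v_*)$, because $|v'|^2+|v'_*|^2=|v|^2+|v_*|^2$. So $Q(\mu,\mu)=0$ and $\mu$ is stationary. Section 5 checks this again in Fourier variables.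

**Example 4 (numbers).** For the kernel of Example 1, formula (12) below gives $\kappa=3\int_0^1u(1-u)\,du=\frac12$, hence $c_{11}=\frac13$. With $\alpha^2=\frac32$, (13) below reads $3\beta(\frac12+2\beta)^2=\frac34$, so $\beta=\frac14$.

## 3. Stationary measures for every shear parameter

All the words are now in place. Does (2) have a stationary solution for every $\alpha>0$? The problem is posed in "Self-similar Behavior of Boltzmann Equation under Shearing Effect" (https://github.com/ckf42/thesis-public). The problem statement says that existence is currently known only for small $\alpha$, and that the unresolved case is $\alpha$ large. The answer depends on the kernel, and only through whether $\ell(b)$ is finite.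

**Theorem 1.** Let $d\ge2$ and let $b$ be an angular kernel.
(i) If $\ell(b)<\infty$, there is $\alpha_*=\alpha_*(b,d)$ such that for every $\alpha\ge\alpha_*$ equation (2) has no stationary solution. If $B<\infty$, there is none whenever $\alpha\ge7332\,B^3/c_{11}^2$.
(ii) If $\ell(b)=\infty$, then (2) has a stationary solution for every $\alpha>0$.

So, for a given $b$, stationary solutions exist for all $\alpha>0$ if and only if $\ell(b)=\infty$. By Example 2, the answer is "no" for every cutoff kernel and for every kernel with an inverse-power singularity $\theta^{-1-\nu}$, $\nu<2$, in particular for true Maxwell molecules. For the uniform kernel in $d=3$ the explicit bound says that there is no stationary solution for $\alpha\ge 7332\cdot 9=65988$.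

A second theorem, which says exactly when a solution exists, needs an operator on the sphere and is stated in Section 8. A heuristic reason for the "no", not used below, is this. For large $\alpha$ the energy dictates the rate $\beta\sim\alpha^{2/3}$, while lower-order moments only force a slower rate. The energy is then carried by ever rarer particles and cannot be stationary.

## 4. The Fourier equation and its quadratic part

**Step 1: notation and a Taylor bound.** For $\xi\neq0$ let $\hat\xi=\xi/|\xi|$ and $\xi_\pm=\frac12(\xi\pm|\xi|\sigma)$. With $s,\omega$ from Definition 2 for $k=\hat\xi$,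
$$\xi_+=(1-s^2)\xi+s\sqrt{1-s^2}\,|\xi|\omega,\qquad\xi_-=s^2\xi-s\sqrt{1-s^2}\,|\xi|\omega,$$
so $|\xi_-|=|\xi_+-\xi|=s|\xi|$ and $|\xi_+|=\sqrt{1-s^2}\,|\xi|$. Write $F_\pm=F(\xi_\pm)$, $F=F(\xi)$. Since $\langle\xi_+-\xi\rangle=-s^2\xi$, Taylor's formula at $\xi$ gives
$$|\langle F_+\rangle-F|\le s^2|\xi||\nabla F(\xi)|+\tfrac12s^2|\xi|^2\sup_{[\xi,\xi_+]}|D^2F|. \tag{7}$$
For $s^2\le\frac12$ the segment $[\xi,\xi_+]$ lies in $\{\zeta:\zeta\cdot\hat\xi\ge|\xi|/2,\ |\zeta|\le|\xi|\}$, hence away from $0$. The averaging gains one power of $s$; this is why non-cutoff kernels cause no trouble.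

**Step 2: bounds for characteristic functions.** Let $f$ have mean $0$ and $\int|v|^2df=d$, and let $\varphi(\xi)=\int e^{-iv\cdot\xi}df(v)$. Then $\varphi\in C^2$, and from $D^2\varphi=-\int v\otimes v\,e^{-iv\cdot\xi}df$, $\nabla\varphi(0)=0$ and $\int|v|df\le\sqrt d$,
$$|D^2\varphi|\le d,\qquad|\nabla\varphi|\le\min(d|\xi|,\sqrt d),\qquad|1-\varphi|\le\min(\tfrac d2|\xi|^2,2). \tag{8}$$
Write $\varphi_+\varphi_--\varphi=(\varphi_+-\varphi)+\varphi_+(\varphi_--1)$. By (7) the first part averages to at most $\frac32ds^2|\xi|^2$; the second is at most $\frac d2s^2|\xi|^2$. So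
$$|\langle\varphi_+\varphi_--\varphi\rangle|\le2d\,|\xi|^2s^2. \tag{9}$$

**Step 3: the equation in Fourier variables.** The aim is that $f$ (with mean $0$ and energy $d$) is a stationary solution if and only if
$$D\varphi=\int\langle\varphi_+\varphi_--\varphi\rangle\,\mathfrak b(ds)\quad\text{for all }\xi,\qquad D:=\beta\,\xi\cdot\nabla+\alpha\,\xi_1\partial_{\xi_2}. \tag{10}$$

We compute $\Lambda(e^{-iv\cdot\xi})$. In the drift, $v\cdot\nabla_ve^{-iv\cdot\xi}=\xi\cdot\nabla_\xi e^{-iv\cdot\xi}$ and $v_2\partial_{v_1}e^{-iv\cdot\xi}=\xi_1\partial_{\xi_2}e^{-iv\cdot\xi}$, so the drift integral is $D\varphi(\xi)$. For the collision part, first replace $\mathfrak b$ by $\mathfrak b|_{s\ge1/n}$, a finite measure, that is, $b$ by $b_n=b\,1_{s\ge1/n}$. For unit vectors $p,q$, the integral $\int b_n(p\cdot\sigma)F(q\cdot\sigma)d\sigma$ is symmetric in $(p,q)$, because some reflection exchanges $p$ and $q$. Hence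
$$\int b_n(\hat g\cdot\sigma)\,e^{-i|g||\xi|\sigma\cdot\hat\xi/2}d\sigma=\int b_n(\hat\xi\cdot\sigma)\,e^{-i|\xi|\sigma\cdot g/2}d\sigma .$$
Multiplying by $e^{-i(v+v_*)\cdot\xi/2}$, the left side becomes $\int b_n(\hat g\cdot\sigma)e^{-iv'\cdot\xi}d\sigma$, and the exponential on the right becomes $e^{-iv\cdot\xi_+}e^{-iv_*\cdot\xi_-}$. Integrating in $f\otimes f$,
$$\iint\!\int b_n(\hat g\cdot\sigma)e^{-iv'\cdot\xi}\,d\sigma\,df\,df_*=\int\langle\varphi_+\varphi_-\rangle\,\mathfrak b_n(ds),\qquad\mathfrak b_n:=\mathfrak b|_{s\ge1/n}.$$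
This is Bobylev's identity; it holds for every probability measure $f$. The same computation with the opposite sign of $\sigma$ gives the same value for $v'_*$. So the truncated collision part, including the factor $\frac12$ in (4), equals $\int\langle\varphi_+\varphi_--\varphi\rangle\mathfrak b_n$. Let $n\to\infty$. On one side (3) supplies the dominant $2s^2|g|^2|\xi|^2$, on the other (9) does. Thus $\Lambda(e^{-iv\cdot\xi})=0$ is exactly (10), and a stationary solution satisfies (10).

Conversely, let (10) hold for all $\xi$. A Schwartz function is $\phi(v)=\int\hat\phi(\xi)e^{-iv\cdot\xi}d\xi$ with $\hat\phi$ Schwartz, and Fubini (dominants $|v||\xi||\hat\phi|$ and $2s^2|g|^2|\xi|^2|\hat\phi|$) gives $\Lambda(\phi)=\int\hat\phi(\xi)\Lambda(e^{-iv\cdot\xi})d\xi=0$. For $\phi\in C_b^2$, cut off at scale $n$ and mollify at scale $1/n$ to get $\phi_n\in C_c^\infty$, bounded in $C_b^2$, with $\phi_n\to\phi$ and $\nabla\phi_n\to\nabla\phi$ pointwise. By dominated convergence with dominants $C|v|$ and $Cs^2|g|^2$,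 $\Lambda(\phi)=\lim\Lambda(\phi_n)=0$.

**Step 4: quadratic forms and the value of $c_{11}$.** Define
$$LF:=\int\langle F_++F_--F\rangle\,\mathfrak b(ds)$$
for $F\in C^2(\mathbb R^d\setminus0)$ with $|F|\le C|\xi|^2$ on bounded sets. It converges: for $s^2\le\frac12$ use (7) and $|F_-|\le Cs^2|\xi|^2$; for $s^2>\frac12$ the integrand is bounded and $\mathfrak b((\frac1{\sqrt2},1])<\infty$. For a cutoff kernel, $L$ makes sense on every continuous function. Let $F=\xi\cdot H\xi$ with $H$ symmetric. The cross terms average to $0$, so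
$$\langle F_++F_--F\rangle=\big((1-s^2)^2+s^4-1\big)F+2s^2(1-s^2)|\xi|^2\langle\omega\cdot H\omega\rangle .$$
Inserting $\langle\omega\cdot H\omega\rangle=(\operatorname{tr}H-\hat\xi\cdot H\hat\xi)/(d-1)$ this is $-\frac{2d}{d-1}s^2(1-s^2)\big(F-\frac{\operatorname{tr}H}d|\xi|^2\big)$. Therefore
$$L(\xi\cdot H\xi)=-\kappa'\Big(\xi\cdot H\xi-\frac{\operatorname{tr}H}d|\xi|^2\Big), \tag{11}$$
$$\kappa':=\frac{2d}{d-1}\int s^2(1-s^2)\,\mathfrak b(ds)=\frac d{2(d-1)}\int b\,\big(1-(k\cdot\sigma)^2\big)d\sigma>0. \tag{12}$$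
Moreover $\kappa'=\kappa=dc_{11}/2$. Indeed, $v'\otimes v'+v'_*\otimes v'_*-v\otimes v-v_*\otimes v_*=\frac12(|g|^2\sigma\otimes\sigma-g\otimes g)$, and $\langle\sigma\otimes\sigma\rangle=(k\cdot\sigma)^2\hat g\otimes\hat g+\frac{1-(k\cdot\sigma)^2}{d-1}(I-\hat g\otimes\hat g)$ with $k=\hat g$. So the $b$-integral of the difference is $\frac1{2(d-1)}\int b(1-(k\cdot\sigma)^2)d\sigma\;(|g|^2I-d\,g\otimes g)$. With the weak factor $\frac12$ and $\iint g\otimes g\,df\,df_*=2M_f$ (mean zero), we get $-\kappa'(M_f-\frac{\operatorname{tr}M_f}dI)$. Compare with (5).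

**Step 5: the cubic for $\beta$.** The claim is that $\beta$ is the unique positive root of
$$d\,\beta(\kappa+2\beta)^2=\alpha^2\kappa. \tag{13}$$
Substituting $c_{11}=2\kappa/d$ in (6) gives $\beta=\frac{2\kappa}3\Sigma$ with $\Sigma=\sinh^2(\theta/6)$, $\cosh\theta=1+\frac{27\alpha^2}{d\kappa^2}$. From $\sinh3u=3\sinh u+4\sinh^3u$ we get $\cosh\theta-1=2\sinh^2\frac\theta2=2\Sigma(3+4\Sigma)^2$. With $\Sigma=\frac{3\beta}{2\kappa}$ this reads $\frac{27\alpha^2}{d\kappa^2}=\frac{27\beta(\kappa+2\beta)^2}{\kappa^3}$, which is (13). The left side of (13) increases strictly in $\beta>0$, so the root is unique.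

**Step 6: the matrix $M$.** Put $q:=2\beta+\kappa$ and consider, for symmetric $M$,
$$qM+\alpha(e_1\otimes Me_2+Me_2\otimes e_1)=\kappa I. \tag{14}$$
Entrywise this is $qM_{ij}+\alpha(\delta_{i1}M_{2j}+\delta_{j1}M_{2i})=\kappa\delta_{ij}$. Solving first for $i,j\ge2$, then for $(1,j)$, then for $(1,1)$, the unique solution is
$$M_{jj}=\frac\kappa q\ (j\ge2),\quad M_{12}=-\frac{\alpha\kappa}{q^2},\quad M_{11}=\frac\kappa q+\frac{2\alpha^2\kappa}{q^3},\quad\text{other entries }0. \tag{15}$$
The condition $\operatorname{tr}M=d$ reads $dq^2(q-\kappa)=2\alpha^2\kappa$, which is (13); so $\operatorname{tr}M=d$. The upper $2\times2$ block has determinant $\frac{\kappa^2}{q^2}(1+\frac{\alpha^2}{q^2})$ and trace $\frac{2\kappa}q(1+\frac{\alpha^2}{q^2})$. Both are positive, and the smaller eigenvalue of the block is at least determinant over trace. Hence $M>0$ and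
$$\lambda_{\min}(M)\ge\frac\kappa{2q},\qquad\lambda_{\max}(M)\le d,\qquad\frac{\lambda_{\max}}{\lambda_{\min}}\le K:=\frac{2d(2\beta+\kappa)}\kappa. \tag{16}$$
In Example 4, $q=1$, $M_{22}=M_{33}=\frac12$, $M_{12}=-\frac12\sqrt{3/2}$, $M_{11}=2$, with trace $3$.

Set $w(\xi):=\xi\cdot M\xi$. For symmetric $H$, $D(\xi\cdot H\xi)=\xi\cdot\big(2\beta H+\alpha(e_1\otimes He_2+He_2\otimes e_1)\big)\xi$. Together with (11), $\operatorname{tr}M=d$ and (14),
$$Lw=Dw. \tag{17}$$

**Step 7: every stationary solution has second moment matrix $M$.** Let $H$ be its matrix, so $\varphi=1-\frac12\xi\cdot H\xi+o(|\xi|^2)$ and $\nabla\varphi=-H\xi+o(|\xi|)$. Take (10) at $\xi=r\zeta$, divide by $r^2$, let $r\to0$. The left side tends to $-\frac12D(\zeta\cdot H\zeta)$; on the right the averaged integrand is dominated by $2d|\zeta|^2s^2$, by (9), and the limit is $-\frac12L(\zeta\cdot H\zeta)$. So $D(\xi\cdot H\xi)=L(\xi\cdot H\xi)$ with $\operatorname{tr}H=d$, which is the system (14) for $H$. Hence $H=M$. Consequently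
$$1-\varphi=\tfrac12w+o(|\xi|^2)\ \text{ at }0,\qquad|1-\varphi|\le\tfrac12w, \tag{18}$$
the last bound from $|e^{-ia}-1+ia|\le\frac12a^2$ and mean zero.

## 5. Zero shear, Gaussians, and the Euclidean weight

**Zero shear.** For $\alpha=\beta=0$ and $\varphi=e^{-|\xi|^2/2}$ we have $|\xi_+|^2+|\xi_-|^2=|\xi|^2$, so $\varphi_+\varphi_-=\varphi$ and (10) holds.

**Gaussians under shear.** With the right second moments, the obvious candidate is $\varphi=e^{-w/2}$. From $\xi_+\otimes\xi_++\xi_-\otimes\xi_-=\frac12(\xi\otimes\xi+|\xi|^2\sigma\otimes\sigma)$,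
$$w_++w_--w=\Delta:=\tfrac12\big(|\xi|^2\sigma\cdot M\sigma-\xi\cdot M\xi\big),\qquad\int\langle\Delta\rangle\,\mathfrak b=Lw=Dw. \tag{19}$$
So the defect in (10) is
$$D\varphi-\int\langle\varphi_+\varphi_--\varphi\rangle\mathfrak b=-\varphi\int\big\langle e^{-\Delta/2}-1+\tfrac12\Delta\big\rangle\,\mathfrak b .$$
The integrand is positive where $\Delta\ne0$. Take $\xi$ in the eigenspace of $\lambda_{\max}(M)$. For $\alpha>0$, $M$ is not a multiple of $I$ (as $M_{12}\neq0$), so $\sigma\cdot M\sigma<\hat\xi\cdot M\hat\xi$ for almost every $\sigma$. The defect is nonzero there: the Gaussian is never a solution when $\alpha>0$. But its defect is $O(|\xi|^4)$ at $0$, smaller than quadratic. This suggests correcting the Gaussian by a fixed-point argument.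

**The Euclidean weight.** A sensible person measures differences of characteristic functions by $\sup|\varphi-\psi|/|\xi|^p$ for some $p\in(2,3]$. Since $|\varphi_+\varphi_--\psi_+\psi_-|\le|\varphi_+-\psi_+|+|\varphi_--\psi_-|$, one hopes for
$$(L-D)|\xi|^p\le-c\,|\xi|^p\quad\text{with }c>0; \tag{20}$$
Section 9 proves that such an inequality gives a stationary solution. Here $L|\xi|^p=-\lambda_p|\xi|^p$ with $\lambda_p=\int\big(1-(1-s^2)^{p/2}-s^p\big)\mathfrak b(ds)$, which is positive for $p>2$, and $D|\xi|^p=p\big(\beta+\alpha\hat\xi_1\hat\xi_2\big)|\xi|^p$. Since $\hat\xi_1\hat\xi_2\ge-\frac12$, (20) holds for some $c$ as soon as $\frac\alpha2<\beta+\frac{\lambda_p}p$. For the uniform kernel in $d=3$, $\lambda_p=1-\frac2{1+p/2}=\frac{p-2}{p+2}$; with $p=3$ this covers every $\alpha\le\frac2{15}$.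

Where it stops: at $\hat\xi=(e_1-e_2)/\sqrt2$ the left side of (20) equals $(-\lambda_p-p\beta+\frac{p\alpha}2)|\xi|^p$ exactly. Bernoulli's inequality gives $\lambda_p\le\frac p2\int s^2\mathfrak b$, and (13) gives $\beta\le(\kappa\alpha^2/4d)^{1/3}$. So for $\alpha$ large the bracket is positive for every $p\in(2,3]$: the shear pushes along this direction at rate $\alpha/2$, and the damping $\beta$ is only of order $\alpha^{2/3}$. The Euclidean weight is the wrong one. At degree exactly $2$ there is a perfectly adapted weight, $w$, with $(L-D)w=0$. The proof perturbs this neutral weight to degree slightly above $2$, and finds exactly when the perturbation can be made strict. Before that, weights of degree $1$ and $2$ already settle two points.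

## 6. A degree-one norm excludes stationary solutions of cutoff kernels

Here $B<\infty$; we prove the second sentence of Theorem 1(i). The point is that a strict inequality of the type (20) for a weight of degree below $2$ excludes stationary solutions.

**Step 1: the weight.** Let $\alpha\ge2\sqrt2B$, $A:=(\alpha/(2\sqrt2B))^{1/2}\ge1$, $W:=(A^2\xi_1^2+\xi_2^2+\dots+\xi_d^2)^{1/2}$. Then $|\xi|\le W\le A|\xi|$. Since $|\xi_1\xi_2|\le\frac1{2A}(A^2\xi_1^2+\xi_2^2)\le\frac{W^2}{2A}$,
$$-DW=-\beta W-\alpha\frac{\xi_1\xi_2}W\le\Big(-\beta+\frac\alpha{2A}\Big)W. \tag{21}$$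
Moreover $W_++W_-\le A(\sqrt{1-s^2}+s)|\xi|\le\sqrt2AW$. Hence, by the choice of $A$,
$$(L-D)W\le\Big(-\beta-B+\frac\alpha{2A}+\sqrt2BA\Big)W=\big(-\beta-B+2^{3/4}\sqrt{\alpha B}\big)W. \tag{22}$$

**Step 2: comparison at a maximum.** Claim: if $\beta+B>2^{3/4}\sqrt{\alpha B}$, there is no stationary solution. Suppose $\varphi$ is the transform of one and let $\eta=1-\varphi$. By (8), $|\eta|/W\to0$ at $0$ and at $\infty$, so $k_0:=\max|\eta|/W$ is attained at some $\xi_0\ne0$; and $k_0>0$ since $f\ne\delta_0$. Choose $\tau$ with $e^{-i\tau}\eta(\xi_0)=|\eta(\xi_0)|$ and put $g=\operatorname{Re}(e^{-i\tau}\eta)$. Then $g\le k_0W$ with equality at $\xi_0$, so the gradients agree there and $Dg(\xi_0)=k_0DW(\xi_0)$. Since $1-\varphi_+\varphi_-=\eta_++\varphi_+\eta_-$, equation (10) reads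
$$D\eta=\int\langle\eta_++\varphi_+\eta_--\eta\rangle\,\mathfrak b. \tag{23}$$
Taking $\operatorname{Re}e^{-i\tau}$ at $\xi_0$ and using $|\varphi_+|\le1$,
$$k_0DW=Dg\le k_0\int\langle W_++W_--W\rangle\mathfrak b=k_0LW<k_0DW$$
by (22), a contradiction.

**Step 3: the explicit bound.** Let $\alpha\ge2^{9/2}\cdot81\,d^2B^3/\kappa^2$. By (12), $\kappa\le\frac d{2(d-1)}B\le B$, so this implies $\alpha\ge2\sqrt2B$ and $\alpha\ge3\sqrt d\,\kappa$. At $\beta=\kappa$ the left side of (13) is $9d\kappa^3\le\alpha^2\kappa$, so the root satisfies $\beta\ge\kappa$. Then $\kappa+2\beta\le3\beta$, so $9d\beta^3\ge\alpha^2\kappa$ and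
$$\beta\ge\Big(\frac{\alpha^2\kappa}{9d}\Big)^{1/3}\ge2^{3/4}\sqrt{\alpha B};$$
taking sixth powers, the last inequality is equivalent to the assumption on $\alpha$. As $B>0$, the hypothesis of Step 2 holds. Finally $2^{9/2}\cdot81\le1833$ and $d^2/\kappa^2=4/c_{11}^2$, so the assumption holds when $\alpha\ge7332\,B^3/c_{11}^2$. $\square$

For a singular kernel, $B=\infty$ and (22) is empty. Section 12 uses the same norm $W$ in a different way.

## 7. Uniqueness by comparison with the quadratic form

**Proposition 1.** For every $b$ and $\alpha>0$ there is at most one stationary solution.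

**Proof.** We run the same comparison with the neutral weight $w$ and extract strictness elsewhere. Let $\varphi,\psi$ be the transforms of two stationary solutions, $\eta=\varphi-\psi\not\equiv0$. By (18) for both, $\eta=o(|\xi|^2)$ at $0$, and $|\eta|\le2$; so $|\eta|/w\to0$ at $0$ and $\infty$, and $k_0=\max|\eta|/w>0$ is attained at some $\xi_0\ne0$. Choose $\tau$ and $g=\operatorname{Re}(e^{-i\tau}\eta)$ as in Section 6; then $Dg(\xi_0)=k_0Dw(\xi_0)$. Since $\varphi_+\varphi_--\psi_+\psi_-=\eta_+\varphi_-+\psi_+\eta_-$, (10) gives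
$$D\eta=\lim_{\delta\to0}\int_{s>\delta}\langle\eta_+\varphi_-+\psi_+\eta_--\eta\rangle\,\mathfrak b .$$
At $\xi_0$ therefore
$$k_0Dw\le\lim_{\delta\to0}k_0\int_{s>\delta}\langle w_++|\psi_+|w_--w\rangle\mathfrak b=k_0Lw-k_0\int\langle(1-|\psi_+|)w_-\rangle\,\mathfrak b,$$
the last integral converging because $w_-\le Cs^2$. It remains to see that it is positive. We have $|\psi(\xi)|=1$ if and only if $e^{-iv\cdot\xi}$ is almost surely constant, so $\{|\psi|=1\}$ is a closed subgroup of $\mathbb R^d$. By (18), $|\psi|^2=1-w+o(|\xi|^2)<1$ near $0$, off $0$. So the subgroup is discrete, hence countable. The map $\sigma\mapsto\xi_+$ is injective, so $|\psi(\xi_+)|<1$ for almost every $\sigma$, while $w_->0$ for $\sigma\ne\hat\xi_0$. As $b$ is not almost everywhere zero, the integral is positive. Thus $Dw(\xi_0)<Lw(\xi_0)$, contradicting (17). $\square$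

## 8. Dividing by $w$: an operator on the sphere and a separation lemma

We want functions $\tilde w=wG$ of degree slightly above $2$ with $(L-D)\tilde w<0$. So we compute $L-D$ on products with $w$. Put $x=w_+/w$ and $y=w_-/w$. From (16) and $|w_+-w|=|(\xi_+-\xi)\cdot M(\xi_++\xi)|\le2\lambda_{\max}s|\xi|^2$,
$$\frac{s^2}K\le y\le Ks^2,\qquad x\le K(1-s^2),\qquad|x-1|\le2Ks. \tag{24}$$

**Definition 6 (the transformed operator).**
$$\mathcal AG:=-DG+\int\langle x(G_+-G)+y(G_--G)\rangle\,\mathfrak b(ds). \tag{25}$$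

Since $G\,Dw=G\,Lw=\int\langle w_+G+w_-G-wG\rangle\mathfrak b$ by (17), we have
$$(L-D)(wG)=w\,\mathcal AG. \tag{26}$$
The operator $\mathcal A$ kills constants, has nonnegative weights $x,y$, and commutes with dilations, because $x,y$ are $0$-homogeneous in $\xi$ and $D$ commutes with dilations.

**Lemma 1 (domain of $\mathcal A$).** $\mathcal AG$ is well defined and continuous on $\mathbb R^d\setminus0$ if $G\in C^2(\mathbb R^d\setminus0)$ is bounded on bounded sets; in that case the averaged integrand in (25) is bounded by $Cs^2$ locally uniformly in $\xi\ne0$. If $\ell(b)<\infty$, $\mathcal AG$ is also well defined and continuous for $G=a\log|\xi|+g$ with $a\in\mathbb R$ and $g\in C^2(\mathbb R^d\setminus 0)$ $0$-homogeneous.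

**Proof.** Let $G$ be bounded on bounded sets. For $s^2\le\frac12$ apply (7), with $\xi$ fixed, to the function $w(\cdot)(G(\cdot)-G(\xi))/w(\xi)$, which vanishes at $\xi$: this bounds $\langle x(G_+-G)\rangle$ by $Cs^2$. The term $y(G_--G)$ is at most $Cs^2$ by (24). For $s^2>\frac12$ everything is bounded, hence at most $Cs^2$. For $G=a\log|\xi|+g$ the case $s^2\le\frac12$ of the $x$-term is the same; further $y|G_--G|\le Cs^2(1+\log\frac1s)$, and for $s^2>\frac12$, $x|G_+-G|\le C(1-s^2)(1+\log\frac1{1-s^2})\le C$. These bounds are $\mathfrak b$-integrable if $\ell(b)<\infty$.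

For continuity, fix $s\in(0,1)$; the integrand is $\Psi_s(\xi,\omega)$ with $\Psi_s$ continuous, since $\xi_\pm\ne0$. Near a point $\xi^0$ write $\omega=R_\xi\omega^0$, where $R_\xi$ is a rotation depending continuously on $\xi$ with $R_\xi\hat\xi^0=\hat\xi$ and $\omega^0\perp\hat\xi^0$. Then $\langle\Psi_s\rangle(\xi)$ is the average of $\Psi_s(\xi,R_\xi\omega^0)$ over $\omega^0$, continuous in $\xi$. Dominated convergence in $s$ finishes the proof. $\square$

Write $\mathbb S=S^{d-1}$, and extend functions on $\mathbb S$ $0$-homogeneously to $\mathbb R^d\setminus0$. For $g\in C^2(\mathbb S)$, $\mathcal Ag$ is $0$-homogeneous, so $\mathcal Ag\in C(\mathbb S)$.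

**Definition 7 (the function $h$ and the set $\mathcal M$).** If $\ell(b)<\infty$, put $h:=\mathcal A\log w$. Since $-D\log w=-Lw/w=-\int\langle x+y-1\rangle\mathfrak b$,
$$h=\int\big\langle(x\ln x-x+1)+(y\ln y-y)\big\rangle\,\mathfrak b(ds), \tag{27}$$
a $0$-homogeneous continuous function. For any $b$, $\mathcal M$ is the set of probability measures $m$ on $\mathbb S$ with $\int\mathcal Ag\,dm=0$ for all $g\in C^2(\mathbb S)$.

**Example 5 (zero shear).** At $\alpha=0$ we have $M=I$, $D=0$, $x=1-s^2$, $y=s^2$. For fixed $s$, the directions of $\xi_\pm$ make a fixed angle with $\hat\xi$, so averaging $\langle g_\pm\rangle$ over the uniform measure of $\mathbb S$ gives the mean of $g$; hence the uniform measure is in $\mathcal M$. Here $h$ is the constant $\int[(1-s^2)\ln(1-s^2)+s^2\ln s^2]\,\mathfrak b<0$. For the uniform kernel in $d=3$ it is $2\int_0^1u\ln u\,du=-\frac12$.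

The measures in $\mathcal M$ are stationary laws for the angular part of $\mathcal A$. As $\frac12\log w-\log|\xi|$ is $0$-homogeneous and $C^2$, $\frac12\int h\,dm=\int\mathcal A\log|\cdot|\,dm$: it is the mean drift of $\log|\xi|$. The second main result says that the sign of this drift decides.

**Theorem 2.** For every $b$ and $\alpha>0$ there is at most one stationary solution. If $\ell(b)<\infty$, the following are equivalent:
(a) a stationary solution exists;
(b) $\int h\,dm<0$ for every $m\in\mathcal M$;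
(c) there are $p\in(2,3]$, $c>0$ and a positive $p$-homogeneous $\tilde w\in C^2(\mathbb R^d\setminus0)$ with $(L-D)\tilde w\le-c\,\tilde w$.
Whenever a stationary solution exists (for any $b$) it has a finite moment of some order $>2$. If $\ell(b)<\infty$, the set $\mathcal E_b$ of $\alpha$ for which a solution exists is open, bounded, and contains an interval $(0,\alpha_1)$. Hence there is $\alpha_c\in(0,\infty)$ such that solutions exist for $0<\alpha<\alpha_c$ and none exists at $\alpha=\alpha_c$.

Whether $\mathcal E_b$ is an interval is not settled here.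

The bridge between (b) and a pointwise inequality is the Hahn–Banach theorem.

**Lemma 2.** $\mathcal M\ne\emptyset$. If $\ell(b)<\infty$ and $\int h\,dm<0$ for all $m\in\mathcal M$, there is $g\in C^2(\mathbb S)$ with $h+\mathcal Ag<0$ on $\mathbb S$.

**Proof.** Let $h_0\in C(\mathbb S)$ and suppose that no $g\in C^2(\mathbb S)$ satisfies $h_0+\mathcal Ag<0$ on $\mathbb S$. The affine space $h_0+\mathcal AC^2(\mathbb S)$ and the open convex cone $\{F<0\}$ in $C(\mathbb S)$ are disjoint. So there are a signed measure $\mu\ne0$ and $c\in\mathbb R$ with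
$$\int F\,d\mu\le c\le\int(h_0+\mathcal Ag)\,d\mu\qquad\text{for all }F<0,\ g\in C^2(\mathbb S).$$
Replacing $F$ by $tF$, $t\to0$ gives $c\ge0$, and $t\to\infty$ gives $\int F\,d\mu\le0$ for all $F<0$, so $\mu\ge0$. The right side is bounded below over a linear space of $g$, so $\int\mathcal Ag\,d\mu=0$ for all $g$. After normalization $\mu\in\mathcal M$, and $\int h_0\,d\mu\ge0$. With $h_0=h$ this proves the second claim. For the first take $h_0=0$. At a minimum point of $g$ we have $\nabla g=0$ and all jump terms in (25) are $\ge0$, so $\mathcal Ag\ge0$ there. Hence no $g$ satisfies $\mathcal Ag<0$ on $\mathbb S$, and the argument yields an element of $\mathcal M$. $\square$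

## 9. A strict supersolution of degree above two produces a solution

**Proposition 2.** Let $b$ be any angular kernel and suppose (c) holds. Then a stationary solution exists, and it has finite moments of every order $p'\in(2,p)$.

**Step 1: cutting off.** This step makes all integrals finite so that a fixed-point map can be written. Let $\mathfrak b_n=\mathfrak b|_{s\ge1/n}$, $B_n=\mathfrak b_n((0,1))<\infty$, and let $\kappa_n,\beta_n,M_n,w_n,L_n,D_n$ be the objects of Section 4 for $b_n=b1_{s\ge1/n}$ and the same $\alpha$ ($n$ so large that $\kappa_n>0$). Then $\kappa_n\to\kappa$, so $\beta_n\to\beta$ by (13), $M_n\to M$, and $\operatorname{tr}M_n=d$. On $\mathbb S$, by (7) and $\tilde w_-\le Cs^p\le Cs^2$, $|(L_n-L)\tilde w|\le C\int_{s<1/n}s^2\,\mathfrak b\to0$. Euler's relation gives $D_n\tilde w-D\tilde w=(\beta_n-\beta)p\,\tilde w\to0$ on $\mathbb S$. Since $\tilde w$ is bounded below on $\mathbb S$ and everything is $p$-homogeneous, for $n\ge n_0$ and $c'=c/2$,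
$$(L_n-D_n)\tilde w\le-c'\tilde w\quad\text{on }\mathbb R^d\setminus0. \tag{28}$$

**Step 2: the Gaussian is an approximate solution.** Let $G_n=e^{-w_n/2}$ and $E_n:=D_nG_n-\int\langle G_{n+}G_{n-}-G_n\rangle\mathfrak b_n$. Claim: $|E_n|\le C_E\tilde w$ with $C_E$ independent of $n$. By (19) for $b_n$,
$$E_n=-G_n\int\big\langle e^{-\Delta/2}-1+\tfrac12\Delta\big\rangle\mathfrak b_n,\qquad\Delta=\tfrac12(|\xi|^2\sigma\cdot M_n\sigma-\xi\cdot M_n\xi),$$
and $|\Delta|\le2d|\xi|^2s$ because $|\sigma-\hat\xi|=2s$ and $|M_n|\le d$. For $|\xi|\le1$, $|e^{-u}-1+u|\le\frac12u^2e^{|u|}$ gives $|E_n|\le C|\xi|^4\int s^2\mathfrak b$. For $|\xi|\ge1$, (9) applies to $G_n$ (the transform of a centered Gaussian with $\operatorname{tr}M_n=d$), and $|D_nG_n|=\frac12G_n|D_nw_n|\le C|\xi|^2$; so $|E_n|\le C|\xi|^2$. Since $2<p\le3$, in both ranges $|E_n|\le C|\xi|^p\le C_E\tilde w$.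

**Step 3: the map.** We rewrite $D_n\varphi+B_n\varphi=\Gamma_n(\varphi)$, with $\Gamma_n(\varphi)=\int\langle\varphi_+\varphi_-\rangle\mathfrak b_n$, as a fixed-point equation by integrating along the flow of $-D_n$. Let
$$X_t\xi=e^{-\beta_nt}(\xi-\alpha t\,\xi_1e_2).$$
As $(X_t\xi)_1=e^{-\beta_nt}\xi_1$, we have $\frac d{dt}X_t\xi=-\beta_nX_t\xi-\alpha(X_t\xi)_1e_2$, so $X_t$ is a linear flow with $\frac d{dt}F(X_t\xi)=-(D_nF)(X_t\xi)$; moreover $|X_t\xi|\le C|\xi|$ and $X_t\xi\to0$ as $t\to\infty$. Define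
$$\mathcal T\varphi(\xi)=\int_0^\infty e^{-B_nt}\,\Gamma_n(\varphi)(X_t\xi)\,dt .$$
By Bobylev's identity, $\Gamma_n(\varphi)/B_n$ is the characteristic function of the normalized gain measure. Composition with a linear map and mixing (here with density $B_ne^{-B_nt}$) preserve characteristic functions. So $\mathcal T$ maps characteristic functions to characteristic functions.

**Step 4: the metric space.** Let $\rho(\varphi,\psi)=\sup_{\xi\ne0}|\varphi-\psi|/\tilde w$ and let $\mathcal X_n$ be the set of characteristic functions with $\rho(\varphi,G_n)<\infty$. It is complete: a $\rho$-Cauchy sequence converges locally uniformly, so its limit is a characteristic function by Lévy's theorem, and the convergence holds in $\rho$. Put $\mathcal S\tilde w(\xi)=\int_0^\infty e^{-B_nt}\tilde w(X_t\xi)\,dt$. It is continuous, positive and $p$-homogeneous, so $\theta_n\tilde w\le\mathcal S\tilde w\le C\tilde w$ with some $\theta_n>0$ and $C$ depending on $n$.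

**Step 5: contraction.** For $F=\tilde w$ and $F=G_n$, integrating $-\frac d{dt}[e^{-B_nt}F(X_t\xi)]=e^{-B_nt}(D_nF+B_nF)(X_t\xi)$ gives
$$\int_0^\infty e^{-B_nt}(D_nF+B_nF)(X_t\xi)\,dt=F(\xi). \tag{29}$$
For $\varphi,\psi\in\mathcal X_n$, by $|\varphi_+\varphi_--\psi_+\psi_-|\le|\varphi_+-\psi_+|+|\varphi_--\psi_-|$ and (28),
$$|\Gamma_n\varphi-\Gamma_n\psi|\le\rho(\varphi,\psi)(L_n\tilde w+B_n\tilde w)\le\rho(\varphi,\psi)\big(D_n\tilde w+(B_n-c')\tilde w\big).$$
Integrating along the flow and using (29),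
$$|\mathcal T\varphi-\mathcal T\psi|\le\rho(\varphi,\psi)(\tilde w-c'\mathcal S\tilde w)\le(1-c'\theta_n)\,\rho(\varphi,\psi)\,\tilde w. \tag{30}$$
Here $0\le1-c'\theta_n<1$: indeed $\tilde w-c'\mathcal S\tilde w\ge\int_0^\infty e^{-B_nt}(L_n\tilde w+B_n\tilde w)(X_t\xi)dt\ge0$, so $c'\theta_n\tilde w\le c'\mathcal S\tilde w\le\tilde w$. Next, $\Gamma_n(G_n)=D_nG_n+B_nG_n-E_n$ and (29) give $\mathcal TG_n-G_n=-\int_0^\infty e^{-B_nt}E_n(X_t\xi)dt$, so
$$|\mathcal TG_n-G_n|\le C_E\,\mathcal S\tilde w\le C\tilde w. \tag{31}$$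
Hence $\mathcal T$ maps $\mathcal X_n$ to itself and is a contraction. Let $\varphi_n$ be its fixed point.

**Step 6: a bound uniform in $n$.** The contraction constant degenerates with $n$, so the following must avoid it. Let $\rho_n=\rho(\varphi_n,G_n)$. By (30) and (31),
$$|\varphi_n-G_n|\le|\mathcal T\varphi_n-\mathcal TG_n|+|\mathcal TG_n-G_n|\le\rho_n\tilde w-(c'\rho_n-C_E)\mathcal S\tilde w .$$
If $c'\rho_n>C_E$, the right side is at most $(\rho_n-(c'\rho_n-C_E)\theta_n)\tilde w$, contradicting the definition of $\rho_n$. So $\rho_n\le C_E/c'$ for all $n\ge n_0$.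

**Step 7: $\varphi_n$ solves the cutoff equation with the right moments.** Let $f_n$ be the probability measure with transform $\varphi_n$. Since $p>2$, $\varphi_n=1-\frac12w_n+O(|\xi|^p)$ at $0$. For a unit vector $e$, Fatou's lemma gives $\int(v\cdot e)^2df_n\le\liminf_{r\to0}2r^{-2}(1-\operatorname{Re}\varphi_n(re))=w_n(e)<\infty$. So $\varphi_n\in C^2$, and comparing Taylor expansions, $f_n$ has mean $0$ and second moment matrix $M_n$. By the flow property,
$$e^{-B_nr}\varphi_n(X_r\xi)=\int_r^\infty e^{-B_nt}\Gamma_n(\varphi_n)(X_t\xi)\,dt .$$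
Differentiating at $r=0$ ($\varphi_n\in C^1$, $\Gamma_n(\varphi_n)$ continuous) gives $D_n\varphi_n=\Gamma_n(\varphi_n)-B_n\varphi_n$.

**Step 8: removing the cutoff.** By (8), $|D^2\varphi_n|\le d$ and $|\nabla\varphi_n|\le\sqrt d$, so along a subsequence $\varphi_n\to\varphi$ in $C^1_{loc}$ (Arzelà–Ascoli). The limit is a characteristic function (Lévy), and Step 6 gives
$$|\varphi-e^{-w/2}|\le\tfrac{C_E}{c'}\tilde w. \tag{32}$$
As in Step 7, $\varphi$ is the transform of a probability measure $f$ with mean $0$ and second moment matrix $M$; so $\int|v|^2df=d$. For fixed $\xi\neq0$, $D_n\varphi_n\to D\varphi$, and the functions $1_{s\ge1/n}\langle\varphi_{n+}\varphi_{n-}-\varphi_n\rangle$ converge for each $s$ and are dominated by $2d|\xi|^2s^2$, by (9). So (10) holds (at $\xi=0$ it is trivial), and by Step 3 of Section 4, $f$ is a stationary solution.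

**Step 9: moments above two.** For $2<p'<p$ there is $c_{p'}>0$ with
$$|v|^{p'}=c_{p'}\int\big(\cos(v\cdot\xi)-1+\tfrac12(v\cdot\xi)^2\big)|\xi|^{-d-p'}d\xi,$$
because the integrand is nonnegative, is $O(|\xi|^4)|\xi|^{-d-p'}$ at $0$ and $O(|\xi|^2)|\xi|^{-d-p'}$ at $\infty$, and the integral is rotation invariant and $p'$-homogeneous in $v$. Integrate in $f$ (Tonelli): we get $\operatorname{Re}\varphi-1+\frac12w$ in the bracket, which is $O(|\xi|^p)$ at $0$ by (32) and $O(|\xi|^2)$ at $\infty$. Hence $\int|v|^{p'}df<\infty$. $\square$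

## 10. Raising the degree of $w$: construction of supersolutions

Let $N=\log w+g$ with $g\in C^2(\mathbb S)$, $0<\varepsilon\le\frac12$, and
$$\tilde w=we^{\varepsilon N},\qquad p=2+2\varepsilon\in(2,3],\qquad E_\varepsilon(t)=\frac{e^{\varepsilon t}-1}\varepsilon .$$
By (26) and (25),
$$\frac{(L-D)\tilde w}{\varepsilon\tilde w}=\frac{\mathcal Ae^{\varepsilon N}}{\varepsilon e^{\varepsilon N}}=-DN+\int\langle xE_\varepsilon(N_+-N)+yE_\varepsilon(N_--N)\rangle\,\mathfrak b. \tag{33}$$
This is $0$-homogeneous, so we need only bound it on $\mathbb S$ by a negative constant. As $\varepsilon\to0$, $E_\varepsilon(t)\to t$ and the right side formally tends to $\mathcal AN$.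

**Step 1: the error in the $x$-term.** Since $|\xi_\pm|\le|\xi|$ and $N-2\log|\xi|$ is bounded, $N_\pm-N\le C$. For $t\le C$,
$$0\le E_\varepsilon(t)-t\le C\min(\varepsilon t^2,\ \varepsilon+|t|): \tag{34}$$
the lower bound is convexity, the first upper bound is Taylor's formula, and the second follows from $E_\varepsilon(t)\le0$ for $t\le0$ and from the first for $0\le t\le C$. For $s^2\le\frac12$, $|N_+-N|\le Cs$. For $s^2>\frac12$, $x\le C(1-s^2)$ and $|N_+-N|\le C+\log\frac1{1-s^2}$, so $x(N_+-N)^2\le C$. Hence replacing $E_\varepsilon(t)$ by $t$ in the $x$-term costs at most $C\varepsilon\int s^2\mathfrak b$.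

**Proposition 3 ((b)⇒(c)).** If $\ell(b)<\infty$ and $h+\mathcal Ag<0$ on $\mathbb S$ for some $g\in C^2(\mathbb S)$, then (c) holds. In particular (b) implies (c) by Lemma 2.

**Proof.** With $\Lambda_s=1+\log\frac1s$ we have $|N_--N|\le C\Lambda_s$ and $y\le Ks^2$. By (34) the error in the $y$-term is at most $C\int s^2\min(\varepsilon\Lambda_s^2,\Lambda_s)\,\mathfrak b(ds)$ (using $\varepsilon\le\Lambda_s$), which tends to $0$ as $\varepsilon\to0$ by dominated convergence with dominant $s^2\Lambda_s$. So (33) is at most $\mathcal AN+o(1)=h+\mathcal Ag+o(1)$ uniformly on $\mathbb S$. By compactness it is bounded above by a negative constant for small $\varepsilon$. $\square$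

**Proposition 4 (Theorem 1(ii)).** If $\ell(b)=\infty$, then (c) holds for every $\alpha>0$; so by Proposition 2 a stationary solution exists for every $\alpha>0$.

**Proof.** Formally $h=-\infty$ now, since $y\ln y$ is of order $s^2\ln s^2$; no corrector is needed. Take $g=0$, $N=\log w$. As $-Dw/w=-\int\langle x+y-1\rangle\mathfrak b$, and $\int\langle x-1\rangle\mathfrak b$ converges by (7), (33) equals
$$\int\langle xE_\varepsilon(\ln x)-(x-1)\rangle\,\mathfrak b+\int\langle yE_\varepsilon(\ln y)-y\rangle\,\mathfrak b .$$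
The first integral is bounded above uniformly in $\varepsilon\le\frac12$: up to the error of Step 1 its integrand is $x\ln x-x+1\le(x-1)^2\le Cs^2$. In the second, choose $s_1\in(0,1)$ with $Ks_1^2<1$. The part $s>s_1$ is at most $C\,\mathfrak b((s_1,1])$, since $y\le K$ and $E_\varepsilon\le E_{1/2}$. For $s\le s_1$, $\frac{s^2}K\le y\le Ks^2<1$ gives
$$yE_\varepsilon(\ln y)-y\le yE_\varepsilon(\ln(Ks^2))\le\frac{s^2}KE_\varepsilon(\ln(Ks^2))\le0 .$$
As $\varepsilon\downarrow0$, $E_\varepsilon(t)\downarrow t$, so by monotone convergence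
$$\int_{s\le s_1}\frac{s^2}KE_\varepsilon(\ln(Ks^2))\,\mathfrak b\ \longrightarrow\ \int_{s\le s_1}\frac{s^2}K\ln(Ks^2)\,\mathfrak b=-\infty,$$
because $\int s^2\log\frac1s\,\mathfrak b=\infty$ while $\int s^2\,\mathfrak b<\infty$. All bounds are uniform on $\mathbb S$. So for small $\varepsilon$, (33) is at most $-1$ on $\mathbb S$, and (c) holds with $c=\varepsilon$. $\square$

## 11. A stationary solution forces negative drift of $\log|\xi|$

**Proposition 5 ((a)⇒(b)).** If $\ell(b)<\infty$ and a stationary solution exists, then $\int h\,dm<0$ for every $m\in\mathcal M$.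

The idea: for a stationary solution, $V=(1-\varphi)/w$ goes from $\frac12$ at $\xi=0$ to $0$ at $\infty$, and nearly solves $\mathcal AV=0$. A convex function $G$ of $V$ satisfies $\mathcal AG\ge0$. Integrated over all dilations, such a $G$ turns into a multiple of $-\log|\xi|$, and $\mathcal AG\ge0$ turns into a sign for the drift of $\log|\xi|$.

**Step 1: the quotient $V$.** Let $\eta=1-\varphi$, $V=\eta/w$, a complex-valued $C^2$ function on $\mathbb R^d\setminus0$. By (18) and $|\eta|\le2$: $|V|\le\frac12$, $V\to\frac12$ at $0$, $V\to0$ at $\infty$. From $|\eta|\le\frac12w$, $|\nabla\eta|\le d|\xi|$, $|D^2\eta|\le d$ and the quotient rule,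
$$|\xi||\nabla V|+|\xi|^2|D^2V|\le C. \tag{35}$$
Inserting $\eta=wV$ in (23) and subtracting $V\,Dw=V\,Lw$, we obtain
$$DV=\int\langle x(V_+-V)+y(\varphi_+V_--V)\rangle\,\mathfrak b. \tag{36}$$

**Step 2: a bounded subsolution of $\mathcal A$.** Let $J(a)=\sqrt{1+a^2}-1$, $j(z)=J(|z|)$ on $\mathbb C\cong\mathbb R^2$, a smooth convex function, and $G=j(V)$, which is bounded and $C^2$ off $0$. With the real inner product on $\mathbb R^2$, $DG=\nabla j(V)\cdot DV$. So by (25) and (36),
$$\mathcal AG=\int\Big\langle x\big[j(V_+)-j(V)-\nabla j(V)\cdot(V_+-V)\big]+y\big[j(V_-)-j(V)-\nabla j(V)\cdot(\varphi_+V_--V)\big]\Big\rangle\,\mathfrak b .$$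
The first bracket is $\ge0$ by convexity. As $\nabla j(V)\cdot V=J'(|V|)|V|$ and $\nabla j(V)\cdot(\varphi_+V_-)\le J'(|V|)|\varphi_+||V_-|$, the second bracket is at least
$$J(|V_-|)-J(|V|)-J'(|V|)(|V_-|-|V|)+J'(|V|)|V_-|(1-|\varphi_+|)\ \ge\ J'(|V|)|V_-|(1-|\varphi_+|)\ \ge0,$$
by convexity of $J$. So $\mathcal AG\ge0$ everywhere. Choose $r_0$ so small that $V$ is close to $\frac12$ on $0<|\xi|\le r_0$ and $|\varphi|^2=1-w+o(|\xi|^2)<1$ there. For $0<|\xi|\le r_0$ and $0<s<1$ the points $\xi_\pm$ also lie in this punctured ball, so the last expression is positive. Hence $\mathcal AG>0$ for $0<|\xi|\le r_0$. By continuity (Lemma 1), $\mathcal AG\ge c_0>0$ on $\{r_0/2\le|\xi|\le r_0\}$.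

**Step 3: integrating over dilations.** Fix $m\in\mathcal M$. To use $m$ we need $0$-homogeneous functions. For $R>0$ let
$$\tilde G_R(\xi)=\int_{-R}^RG(e^t\xi)\,dt,\qquad\bar G_R(\xi)=\tilde G_R(\hat\xi),\qquad F_R=\tilde G_R-\bar G_R .$$
$\tilde G_R$ and $\bar G_R$ are bounded and $C^2$ off $0$. For $|t|\le R$ the averaged integrands of $(\mathcal AG)(e^t\xi)$ are bounded by $Cs^2$, locally uniformly in $\xi$ (Lemma 1). So dilation invariance, Fubini and differentiation under the integral give $\mathcal A\tilde G_R(\xi)=\int_{-R}^R(\mathcal AG)(e^t\xi)\,dt$. On $\mathbb S$ this is at least $c_0\log2$ once $e^{-R}\le r_0/2$ and $e^R\ge r_0$, since the integrand is $\ge0$ and is $\ge c_0$ for $r_0/2\le e^t\le r_0$. As $\bar G_R$ is $0$-homogeneous, $\int\mathcal A\bar G_R\,dm=0$. Hence, for $R$ large,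
$$\int_{\mathbb S}\mathcal AF_R\,dm\ge c_0\log2. \tag{37}$$

**Step 4: $F_R$ becomes a logarithm.** Shifting the variable of integration,
$$F_R(\xi)=\int_0^{\log|\xi|}\big[G(e^{R+t}\hat\xi)-G(e^{-R+t}\hat\xi)\big]dt=\log|\xi|\int_0^1\big[G(e^R|\xi|^\tau\hat\xi)-G(e^{-R}|\xi|^\tau\hat\xi)\big]d\tau. \tag{38}$$
Thus $F_R=0$ on $\mathbb S$; since $0\le G\le J(\frac12)$, $|F_R(\xi)|\le J(\frac12)\big|\log|\xi|\big|$; and since $G\to J(\frac12)$ at $0$ and $G\to0$ at $\infty$, $F_R(\xi)\to-J(\frac12)\log|\xi|$ for every $\xi\ne0$. By (35), $|\xi||\nabla G|+|\xi|^2|D^2G|\le C$, and this bound is the same for all dilates $G(\lambda\,\cdot)$. The maps $\xi\mapsto|\xi|^\tau\hat\xi$ preserve $\{\frac12\le|\xi|\le2\}$ and have derivatives bounded uniformly in $\tau\in[0,1]$ there. So by the second form of (38) the $F_R$ are bounded in $C^2(\{\frac12\le|\xi|\le2\})$ uniformly in $R$. Finally, at $\omega_0\in\mathbb S$ the tangential gradient of $F_R$ is $0$, because $F_R=0$ on $\mathbb S$, and the radial derivative is $G(e^R\omega_0)-G(e^{-R}\omega_0)\to-J(\frac12)$.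 So $DF_R(\omega_0)\to-J(\frac12)\,(D\log|\cdot|)(\omega_0)$ boundedly on $\mathbb S$.

**Step 5: passing to the limit in (37).** For $\omega_0\in\mathbb S$,
$$\mathcal AF_R(\omega_0)=-DF_R(\omega_0)+\int\langle xF_{R+}+yF_{R-}\rangle\,\mathfrak b .$$
For $s^2\le\frac12$, (7) applied to $wF_R$, which vanishes at $\omega_0$ (the segment lies in $\frac12\le|\zeta|\le1$), gives $|\langle xF_{R+}\rangle|\le Cs^2$. For $s^2>\frac12$, $|xF_{R+}|\le C(1-s^2)\log\frac1{1-s^2}\le C$. And $|yF_{R-}|\le Cs^2\log\frac1s$. The constants do not depend on $R$ or $\omega_0$. Dominated convergence, which uses $\ell(b)<\infty$, gives $\mathcal AF_R\to-J(\frac12)\,\mathcal A\log|\cdot|$ boundedly on $\mathbb S$. Recall $\int\mathcal A\log|\cdot|\,dm=\frac12\int h\,dm$. Letting $R\to\infty$ in (37),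
$$-\tfrac12J(\tfrac12)\int h\,dm\ge c_0\log2>0,$$
that is, $\int h\,dm<0$. $\square$

When $\ell(b)<\infty$ we now have (a)⇒(b) (Proposition 5), (b)⇒(c) (Proposition 3) and (c)⇒(a) (Proposition 2).

## 12. Large shear makes the drift positive when $\ell(b)<\infty$

This section proves the first sentence of Theorem 1(i). By Proposition 5 and $\mathcal M\neq\emptyset$ it suffices to show $\int h\,dm>0$ for $m\in\mathcal M$ when $\alpha$ is large. We test $\mathcal A$ on the logarithm of the norm $W$ of Section 6, relative to $w$.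

**Step 1: an upper bound for $\mathcal AN$.** Let $A\ge1$, $W=(A^2\xi_1^2+\xi_2^2+\dots+\xi_d^2)^{1/2}$, $N=\log W-\log w$, $z=W_-/W$. Then $-DN=-\frac{DW}W+\int\langle x+y-1\rangle\mathfrak b$, and $a\ln(r/a)\le r-a$ gives $x(N_+-N)=x\ln\frac{W_+/W}x\le\frac{W_+}W-x$. Also $y(N_--N)=y\ln\frac zy$. Hence
$$\mathcal AN\le-\frac{DW}W+\int\Big\langle\frac{W_+}W-1\Big\rangle\mathfrak b+\int\Big\langle y+y\ln\frac zy\Big\rangle\mathfrak b. \tag{39}$$

**Step 2: the three terms.** First, $-DW/W\le-\beta+\frac\alpha{2A}$, by (21).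

Second, $\frac{W_+}W\le\frac12\big(1+\frac{W_+^2}{W^2}\big)$ and
$$\langle W_+^2\rangle=(1-s^2)^2W^2+s^2(1-s^2)|\xi|^2\langle W(\omega)^2\rangle\le W^2+s^2A^2W^2,$$
so $\langle\frac{W_+}W-1\rangle\le\frac12A^2s^2$. Also $\frac{W_+}W-1\le A$.

Third, $z\le As=:a$ and $y\le Ks^2=:Y$. The map $y\mapsto y(1+\ln\frac ay)$ has derivative $\ln\frac ay$, so it increases on $(0,a]$ and has maximum $a$. So $y+y\ln\frac zy\le a\le A$ always. It is also at most $Y(1+\ln^+\frac aY)$: if $Y\le a$, by monotonicity; if $Y>a$, because the maximum is $a<Y$. If $A\le K$, then $\frac aY=\frac A{Ks}\le\frac1s$, so $y+y\ln\frac zy\le Ks^2(1+\ln\frac1s)$.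

Split at $s_0\in(0,1)$ and put $\epsilon(s_0)=\int_{s\le s_0}s^2(1+\ln\frac1s)\,\mathfrak b(ds)$, which tends to $0$ as $s_0\to0$ since $\ell(b)<\infty$. For $1\le A\le K$, on $\mathbb S$,
$$\mathcal AN\le-\beta+\frac\alpha{2A}+\Big(\frac12A^2+K\Big)\epsilon(s_0)+2A\,\mathfrak b((s_0,1]). \tag{40}$$

**Step 3: choosing $A$ and $s_0$.** For $\alpha\ge3\sqrt d\,\kappa$ we have $\beta\ge\kappa$ (Section 6, Step 3), so (13) gives $c_1\alpha^{2/3}\le\beta\le(\kappa\alpha^2/4d)^{1/3}$ with $c_1=(\kappa/9d)^{1/3}$. From the definition of $K$ in (16), $\frac{4dc_1}\kappa\alpha^{2/3}\le K\le C_2\alpha^{2/3}$ with $C_2=C_2(b,d)$. Take $A=C_3\alpha^{1/3}$ with $C_3=2/c_1$, so that $\frac\alpha{2A}=\frac{c_1}4\alpha^{2/3}$. Then fix $s_0$ with $(\frac12C_3^2+C_2)\epsilon(s_0)\le\frac{c_1}4$. For $\alpha$ large, $1\le A\le K$ and $2C_3\alpha^{1/3}\mathfrak b((s_0,1])\le\frac{c_1}4\alpha^{2/3}$. Inserting in (40), there is $\alpha_*$ such that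
$$\mathcal AN\le-\frac{c_1}4\alpha^{2/3}<0\quad\text{on }\mathbb S,\ \text{for all }\alpha\ge\alpha_* .$$

**Step 4: conclusion.** The function $N+\frac12\log w=\log W-\frac12\log w$ is $0$-homogeneous and $C^2$. So for $m\in\mathcal M$, which is nonempty by Lemma 2, $0>\int\mathcal AN\,dm=-\frac12\int h\,dm$, that is, $\int h\,dm>0$. By Proposition 5 there is no stationary solution. Together with Section 6 and Proposition 4 this proves Theorem 1. $\square$

## 13. The set of admissible shear parameters and the moments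

Uniqueness is Proposition 1 and the equivalence was completed in Section 11. The remaining claims of Theorem 2 follow; in the first three steps $\ell(b)<\infty$.

**Step 1: continuous dependence on $\alpha$.** By (13) and (15), $\beta$ and $M$ depend continuously on $\alpha\in[0,\infty)$, with $\beta=0$ and $M=I$ at $\alpha=0$. Let $\alpha$ range over a compact set; then $K$ is bounded. We show that $h$ and, for fixed $g\in C^2(\mathbb S)$, $\mathcal Ag$ depend continuously on $\alpha$ in $C(\mathbb S)$.

For $h$ use (27). By (24), $0\le x\ln x-x+1\le(x-1)^2\le Cs^2$ and $|y\ln y-y|\le Cs^2(1+\log\frac1s)$. For fixed $s$, $x$ and $y$ converge uniformly in $(\hat\xi,\omega)$ when $\alpha$ converges, and $a\mapsto a\ln a-a$ is uniformly continuous on bounded intervals of $[0,\infty)$. So the suprema over $(\hat\xi,\omega)$ of the integrand differences tend to $0$ for each $s$, and dominated convergence applies.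

For $\mathcal Ag$, $Dg$ is continuous in $(\beta,\alpha)$. For two parameter values with matrices $M,M'$, forms $w,w'$ and quotients $x,y,x',y'$, apply (7) at $\xi\in\mathbb S$, for $s^2\le\frac12$, to
$$\Big(\frac{w(\cdot)}{w(\xi)}-\frac{w'(\cdot)}{w'(\xi)}\Big)\big(g(\cdot)-g(\xi)\big).$$
It vanishes together with its gradient at $\xi$, and its second derivatives on the segment are at most $C|M-M'|$. Together with $|y-y'|\le C|M-M'|s^2$ and, for $s^2>\frac12$, $|x-x'|\le C|M-M'|$, this bounds the difference of the averaged integrands by $C|M-M'|s^2$.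

**Step 2: small $\alpha$.** As $\alpha\to0$, Step 1 and Example 5 give $h\to\int[(1-s^2)\ln(1-s^2)+s^2\ln s^2]\,\mathfrak b<0$ uniformly on $\mathbb S$. So there is $\alpha_1>0$ with $h<0$ on $\mathbb S$ for $0<\alpha<\alpha_1$. Then (b) holds, and solutions exist.

**Step 3: $\mathcal E_b$ is open and bounded; the number $\alpha_c$.** If $\alpha_0\in\mathcal E_b$, (b) holds at $\alpha_0$ by Proposition 5, and Lemma 2 gives $g\in C^2(\mathbb S)$ with $h+\mathcal Ag<0$ on $\mathbb S$. By Step 1 the inequality persists, with the same $g$, for $\alpha$ near $\alpha_0$; by Propositions 3 and 2 solutions exist there. So $\mathcal E_b$ is open. It is bounded by Section 12. Put $\alpha_c=\inf\big((0,\infty)\setminus\mathcal E_b\big)$. Then $\alpha_1\le\alpha_c<\infty$, solutions exist for $0<\alpha<\alpha_c$, and since $(0,\infty)\setminus\mathcal E_b$ is closed in $(0,\infty)$ and $\alpha_c>0$, $\alpha_c\notin\mathcal E_b$.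

**Step 4: moments, for any $b$.** Suppose a stationary solution exists. Then (c) holds: by (a)⇒(b)⇒(c) if $\ell(b)<\infty$, by Proposition 4 if $\ell(b)=\infty$. Proposition 2 constructs a stationary solution with finite moments of every order $p'\in(2,p)$, and by Proposition 1 it is the given one. This completes the proof of Theorem 2. $\blacksquare$
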